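\title{Undecidability of the rational polyhedral solution problem}

\begin{abstract}
A polyhedral formula equation is a universal formula of linear arithmetic over $\mathbb{Q}$ with unknown predicates, and a solution interprets the unknowns by convex rational polyhedra. We prove that the existence of a solution is undecidable, in fact $\Sigma_1$-complete. Hardness holds already for linear Horn equations with one unknown of arity $6$, a single initial point, unguarded affine transitions that are fixed once and for all, and a convex bad set. For general universal equations we classify the problem by the arities of the unknowns: it is decidable if all arities are at most $1$, and $\Sigma_1$-complete as soon as one unknown has arity at least $2$.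
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb{L}_\leq^{\mathbb{Q}}$ be the first-order language with a constant for every rational number, addition, a unary function symbol for multiplication by each $q\in\mathbb{Q}$, and the relations $=$ and $\leq$. Its terms denote affine functions with rational coefficients. Let $\mathrm{Th}(\mathbb{Q})$ be the complete theory of the rationals in this language. We write $s<t$ for $\neg(t\leq s)$.

A \emph{formula equation} is a formula $\exists X_1\cdots\exists X_\ell\,\varphi$, where $\varphi$ is a first-order formula that may also contain the predicate variables, or \emph{unknowns}, $X_1,\dots,X_\ell$, of fixed arities $r_1,\dots,r_\ell$. It is $\Pi_1$ if $\varphi$ has the form $\forall\bar x\,\theta$ with $\theta$ quantifier-free. For a theory $T$, a class $\mathcal{F}$ of formula equations and a class $\mathcal{C}$ of formulas, the \emph{solution problem} $\langle T,\mathcal{F},\mathcal{C}\rangle$ asks, given $\exists X_1\cdots\exists X_\ell\,\varphi$ in $\mathcal{F}$, whether there are formulas $\psi_1(\bar x_1),\dots,\psi_\ell(\bar x_\ell)$ in $\mathcal{C}$,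 with $\bar x_i$ of length $r_i$, such that
\[
T\models\varphi[X_1:=\lambda\bar x_1.\psi_1,\dots,X_\ell:=\lambda\bar x_\ell.\psi_\ell].
\]
Here every atom $X_i(\bar t)$ of $\varphi$ is replaced by $\psi_i(\bar t)$.

A \emph{polyhedral formula} is a finite conjunction of atoms $t\leq s$, and a \emph{convex polyhedron} in $\mathbb{Q}^n$, briefly a polyhedron, is a set defined by a polyhedral formula in $n$ variables. A \emph{polyhedral formula equation} is a $\Pi_1$ formula equation over $\mathbb{L}_\leq^{\mathbb{Q}}$. The \emph{rational polyhedral solution problem} is $\langle\mathrm{Th}(\mathbb{Q}),\mathcal{F},\mathcal{C}\rangle$, with $\mathcal{F}$ the polyhedral formula equations and $\mathcal{C}$ the polyhedral formulas. A sentence follows from $\mathrm{Th}(\mathbb{Q})$ exactly if it is true in $\mathbb{Q}$, so the problem is geometric: are there polyhedra $X_i\subseteq\mathbb{Q}^{r_i}$ that make $\varphi$ true in $\mathbb{Q}$? We call such a tuple a \emph{polyhedral solution}, and we use the same letter for an unknown and for the set that interprets it. The question that we answer is posed in \cite{diss}: \emph{is the rational polyhedral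 solution problem decidable?}

To see what such an equation measures, take a point $p_0\in\mathbb{Q}^n$, affine maps $T_1,\dots,T_k$ of $\mathbb{Q}^n$ and a definable set of bad points. A set that contains $p_0$, is closed under the $T_i$ and avoids the bad points is an invariant: it proves that no sequence of moves leads from $p_0$ to a bad point. The three requirements form a $\Pi_1$ formula equation. Among arbitrary sets it has a solution exactly if no bad point is reachable, since one may then take the set of reachable points. A polyhedral solution is more: it is a finite certificate that can be checked inside $\mathrm{Th}(\mathbb{Q})$. The two notions differ already on the line. The equation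
\[
\exists X\,\forall x\,\big[X(0)\wedge\big(X(x)\to X(\tfrac12x+1)\big)\wedge\big(X(x)\to x\leq2\big)\big]
\]
has the solution $x\leq2$. With $x<2$ in the last clause, the reachable points $2-2^{1-n}$ are still not bad, but every non-strict linear inequality that holds at all of them holds at their limit $2$, so there is no polyhedral solution.

One might guess that the problem is decidable. The theory $\mathrm{Th}(\mathbb{Q})$ is decidable; by quantifier elimination its definable subsets of $\mathbb{Q}$ are finite unions of points and intervals, so it cannot speak about integers; convexity is a rigid constraint; and for unary unknowns the problem is indeed decidable. The guess fails because a polyhedron of dimension two or more can have any number of faces, in any directions.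

Recall that a decision problem is in $\Sigma_1$ if its set of positive instances is computably enumerable, \emph{$\Sigma_1$-hard} if every computably enumerable set reduces to it by a computable many-one reduction, and \emph{$\Sigma_1$-complete} if both hold. A $\Sigma_1$-hard problem is undecidable. A \emph{Horn clause} is an implication whose premise is a conjunction of atoms $X_i(\bar t)$ and of a quantifier-free formula without unknowns, and whose conclusion is one atom $X_i(\bar t)$ or a quantifier-free formula without unknowns; it is \emph{linear} if the premise contains at most one atom $X_i(\bar t)$.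

\begin{theorem}\label{thm:horn}
The rational polyhedral solution problem is undecidable, in fact $\Sigma_1$-complete. Hardness already holds for linear Horn formula equations of the form
\begin{equation}\label{eq:horn}
\exists X\,\forall p\;\Big[X(p_0)\ \wedge\ \bigwedge_{i=1}^k\big(X(p)\to X(T_ip)\big)\ \wedge\ \big(X(p)\wedge z\leq\tfrac1{16}\to\tau>0\big)\Big]
\end{equation}
with one unknown $X$ of arity $6$, where $z$ and $\tau$ are two of the coordinates of $p$ and the $T_i$ are affine maps. The maps $T_1,\dots,T_k$ can be fixed once and for all, with only the rational point $p_0$ varying.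
\end{theorem}

\begin{theorem}\label{thm:arity}
For every fixed list of arities $(r_1,\dots,r_\ell)$, the problem restricted to formula equations with unknowns of exactly these arities is decidable if all $r_i\leq1$, and $\Sigma_1$-complete, hence undecidable, if some $r_i\geq2$. In particular, one binary unknown suffices for undecidability. For unknowns of arity at most $1$ the problem is decidable uniformly in their number.
\end{theorem}

The two hardness proofs are independent, and each answers the question. Theorem~\ref{thm:horn} is proved by a reduction from the halting problem and restricts the logical form: in \eqref{eq:horn} there is a single initial point, the transitions carry no guards, and the bad set $\{z\leq\frac1{16},\ \tau\leq0\}$ is convex. Theorem~\ref{thm:arity} is proved by a reduction from Diophantine equations and minimizes the arity, at the price of two families of clauses that are not Horn. We do not determine which arities between $2$ and $5$ suffice in the Horn case.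

Section~\ref{sec:easy} contains the upper bound and the unary case. Section~\ref{sec:toy} shows the mechanism behind Theorem~\ref{thm:horn} in three dimensions, Section~\ref{sec:horn} proves that theorem, and Section~\ref{sec:binary} treats one binary unknown and completes the proof of Theorem~\ref{thm:arity}.

\section{The upper bound and the unary case}\label{sec:easy}

We use two textbook facts. The first is \emph{effective quantifier elimination} for $\mathrm{Th}(\mathbb{Q})$ by the Fourier--Motzkin method. A quantifier-free formula is equivalent to a disjunction of conjunctions of strict and non-strict inequalities. In each conjunction, solve for $x$ the inequalities that contain $x$; then $\exists x$ of the conjunction says that every lower bound for $x$ is below every upper bound (strictly if one of the two bounds is strict) and that the inequalities without $x$ hold. Eliminating all quantifiers from a sentence leaves comparisons between rational numbers, so $\mathrm{Th}(\mathbb{Q})$ is decidable.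

The second is the \emph{Minkowski--Weyl theorem}: the polyhedra in $\mathbb{Q}^n$ are exactly the sets $\operatorname{conv}F+\operatorname{cone}G$ with $F,G\subseteq\mathbb{Q}^n$ finite. Here $\operatorname{conv}F$ and $\operatorname{cone}G$ consist of the combinations $\sum\lambda_ff$ and $\sum\lambda_gg$ with nonnegative rational coefficients, of sum $1$ in the first case. In particular, the sum of two polyhedra is a polyhedron, because $\operatorname{conv}F+\operatorname{conv}F'=\operatorname{conv}(F+F')$ and $\operatorname{cone}G+\operatorname{cone}G'=\operatorname{cone}(G\cup G')$.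

\begin{proposition}\label{prop:upper}
The rational polyhedral solution problem is in $\Sigma_1$.
\end{proposition}

\begin{proof}
Enumerate all tuples $(\psi_1,\dots,\psi_\ell)$ of polyhedral formulas of the right arities, decide for each whether $\varphi[X_i:=\psi_i]$ holds in $\mathbb{Q}$, and stop at the first success.
\end{proof}

\begin{proposition}\label{prop:unary}
One algorithm decides the problem for all polyhedral formula equations whose unknowns have arity at most $1$.
\end{proposition}

\begin{proof}
An atom in one variable $x$ is equivalent to $qx\leq c$ with rational $q$ and $c$, so it defines $\emptyset$, $\mathbb{Q}$ or a closed half-line. Intersecting finitely many such sets, we see that the polyhedra in $\mathbb{Q}$ are exactly the sets given by the five templates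
\[
1\leq0,\qquad 0\leq0,\qquad x\leq c,\qquad c\leq x,\qquad c\leq x\wedge x\leq d
\]
with rational parameters $c,d$. A polyhedral formula of arity $0$ is equivalent to one of the first two. For each of the finitely many assignments of templates to the unknowns, replace every atom $X_i(t)$ of $\varphi$ by the template of $X_i$ at $t$, with parameter variables $c_i,d_i$ that do not occur in $\varphi$, and quantify these variables existentially in front. Every rational number is named by a constant, so a polyhedral solution exists if and only if one of the resulting sentences is true in $\mathbb{Q}$. This is decidable.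
\end{proof}

The proof works because only the right-hand sides of the inequalities are unknown. For arity $2$ a template $ax+by\leq c$ with variables $a$ and $b$ is not a formula of the language, and no finite number of inequalities suffices for all polygons.

After Propositions~\ref{prop:upper} and~\ref{prop:unary} only hardness remains. The following lemma is the one obstruction to solvability in the proof of Theorem~\ref{thm:horn}.

\begin{lemma}\label{lem:clock}
Let $Y\subseteq\mathbb{Q}^n$ be a nonempty polyhedron and let $\tau$ be a coordinate with $\tau>0$ on $Y$. Then there is $c>0$ with $\tau\geq c$ on $Y$.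
\end{lemma}

\begin{proof}
Write $Y=\operatorname{conv}F+\operatorname{cone}G$ with $F,G$ finite; then $\emptyset\neq F\subseteq Y$. For $f\in F$, $g\in G$ and all $t\geq0$ the point $f+tg$ lies in $Y$, so $\tau(f)+t\,\tau(g)>0$, and hence $\tau(g)\geq0$. Therefore $\tau\geq\min_{f\in F}\tau(f)>0$ on $Y$.
\end{proof}

\section{A clock and a square}\label{sec:toy}

An equation of the form \eqref{eq:horn} has no guards: every map may be applied at every point. It must nevertheless distinguish the one sequence of moves that simulates a computation from all others. The plan is to let a number $D$ stay bounded along the correct sequence and grow exponentially after the first wrong move, and to write an equation that is solvable exactly if every sequence eventually goes wrong. We show this for the maps $f_\pm(D)=3D\pm2$ and the question whether, from a given $D_0$, some infinite sequence of moves keeps $D$ in $[-1,1]$. For $D_0=1$ there is one, since $f_-(1)=1$. For $D_0=0$ there is none: the first move gives $|D|=2$, and $|f_\pm(D)|\geq2|D|$ for $|D|\geq2$.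

\emph{The clock.} ``Forever'' has to be turned into a condition on a polyhedron. Add a coordinate $\tau$ that starts at $1$ and is halved by every move, and require $\tau>0$ at the points of $X$ with $-1\leq D\leq1$. For $D_0=1$, a solution $X$ contains the points $(\tau,D)=(2^{-n},1)$, and Lemma~\ref{lem:clock} applied to $X\cap\{-1\leq D\leq1\}$ gives a contradiction, as desired.

\emph{The difficulty.} For $D_0=0$ we want a solution, and in the coordinates $(\tau,D)$ there is none. The orbits $f_\pm^n(0)=\pm(3^n-1)$ escape in opposite directions, a convex $X$ contains the midpoints $(2^{-n},0)$, and Lemma~\ref{lem:clock} applies again. Convexity fills in the region that the orbits have left.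

\emph{The square.} The remedy is to measure the escape by $z=D^2$, which is large for both signs, so that averages of large values stay large. Since $(3D\pm2)^2=9D^2\pm12D+4$, the square can be carried along by affine maps:
\[
T_\pm(\tau,D,z)=\big(\tfrac12\tau,\ 3D\pm2,\ 9z\pm12D+4\big),\qquad p_0=(1,D_0,D_0^2).
\]
We require that $X$ contain $p_0$, be closed under $T_\pm$, and satisfy $\tau>0$ wherever $z\leq1$. For $D_0=1$ the points $(2^{-n},1,1)$ still exclude a solution. For $D_0=0$ the polyhedron
\[
K=\{(\tau,D,z):|\tau-1|\leq\tfrac12z,\ |D|\leq\tfrac12z\}
\]
is a solution. It contains $p_0=(1,0,0)$. If $(\tau,D,z)\in K$ has the image $(\tau',D',z')$, then $z\geq0$ and $z'\geq9z-6z+4=3z+4$, so $|D'|\leq\frac32z+2\leq\frac12z'$ and $|\tau'-1|=|\frac12(\tau-1)-\frac12|\leq\frac14z+\frac12\leq\frac12z'$. Finally, $z\leq1$ gives $\tau\geq\frac12$ on $K$.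

The set $K$ is the point $p_0$ plus a cone around the $z$-axis. The cone is invariant because $z$ expands by the factor $9$ and $D$ only by $3$, and it is narrow enough that $\tau$ cannot drop to $0$ before $z$ exceeds $1$. In general the orbits escape later; then $p_0$ is replaced by the convex hull of the first few generations of points, and the cone is narrower.

\section{Linear Horn equations of arity six}\label{sec:horn}

We first turn a computation into the matching of two growing words, then turn the words into numbers so that a mismatch is an exponential escape.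

\subsection{A word problem}

Fix a deterministic Turing machine $M$ with a one-way infinite tape that never attempts to move left from its leftmost cell and whose halting set $\{x:M\text{ halts on }x\}$ is $\Sigma_1$-complete. Such machines are standard; for instance, admit only inputs that begin with an end marker, which $M$ never overwrites and from which it only moves right. Let $\Gamma\ni\sqcup$ be the tape alphabet with its blank, $S$ the set of states, disjoint from $\Gamma$, and $q_0$ the initial state. The transition map $\delta$ is a partial map from $S\times\Gamma$ to $S\times\Gamma\times\{\mathsf{L},\mathsf{R}\}$, and $M$ halts when $\delta$ is undefined.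

A configuration is a word $\xi q\zeta$ with $\xi,\zeta\in\Gamma^*$ and $q\in S$. The word $\xi$ lies to the left of the head, and the scanned symbol is the first letter of $\zeta$, or $\sqcup$ if $\zeta$ is empty. The successor is given by
\[
\begin{array}{lll}
\delta(q,a)=(q',c,\mathsf{R}):&\xi qa\zeta'\mapsto\xi cq'\zeta',&\text{and }\xi q\mapsto\xi cq'\text{ if }a=\sqcup;\\[2pt]
\delta(q,a)=(q',c,\mathsf{L}):&\xi dqa\zeta'\mapsto\xi q'dc\zeta',&\text{and }\xi dq\mapsto\xi q'dc\text{ if }a=\sqcup.
\end{array}
\]
For an input $x$ let $C_0=q_0x$ and let $C_1,C_2,\dots$ be its successors as long as they are defined. Since $M$ never tries to leave the tape, $C_{j+1}$ is undefined only if $\delta$ is; so $M$ does not halt on $x$ if and only if all $C_j$ exist.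

Let $\#$ be a new letter and $V_0=C_0\#$. Let $(u_1,v_1),\dots,(u_k,v_k)$ list the following pairs of words:
\begin{enumerate}
\item \emph{copy pairs} $(a,a)$ for $a\in\Gamma$, and $(\#,\#)$;
\item for $\delta(q,a)=(q',c,\mathsf{R})$, the pair $(qa,cq')$ and, if $a=\sqcup$, also $(q\#,cq'\#)$;
\item for $\delta(q,a)=(q',c,\mathsf{L})$ and each $d\in\Gamma$, the pair $(dqa,q'dc)$ and, if $a=\sqcup$, also $(dq\#,q'dc\#)$.
\end{enumerate}
Pairs of the last two kinds are \emph{transition pairs}. The list depends only on $M$, and
\begin{equation}\label{eq:lengths}
1\leq|u_i|\leq|v_i|\qquad(1\leq i\leq k).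
\end{equation}
The $u$-words have to spell a text that the $v$-words write one configuration ahead. For example, let $\delta(q,\sqcup)=(q,a,\mathsf{R})$ and $V_0=q\#$. Choosing $(q\#,aq\#)$, then $(a,a)$ and $(q\#,aq\#)$, gives
\[
q\#\cdot a\cdot q\#\quad\text{on the $u$-side},\qquad V_0\cdot aq\#\cdot a\cdot aq\#=q\#\,aq\#\,aaq\#\quad\text{on the $v$-side},
\]
and the $u$-side must spell $aaq\#$ next.

\begin{lemma}\label{lem:words}
$M$ does not halt on $x$ if and only if there is an infinite sequence $i_1i_2\cdots$ in $\{1,\dots,k\}$ with $u_{i_1}u_{i_2}\cdots=V_0v_{i_1}v_{i_2}\cdots$.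
\end{lemma}

\begin{proof}
Suppose all $C_j$ exist. Factor $C_j\#$ into words $u_i$ by taking the transition pair for the step $C_j\mapsto C_{j+1}$ around the state letter, and copy pairs for all other letters. Comparing the pairs with the successor rules, the corresponding $v_i$ concatenate to $C_{j+1}\#$. Concatenating over $j=0,1,\dots$ gives $C_0\#C_1\#\cdots$ on the left and $V_0C_1\#C_2\#\cdots$ on the right, which is the same infinite word.

Conversely, let $W$ be the common infinite word. We show by induction on $j$ that $C_j$ exists and that there is $n_j$ with
\[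
u_{i_1}\cdots u_{i_{n_j}}=C_0\#\cdots C_{j-1}\#,\qquad V_0v_{i_1}\cdots v_{i_{n_j}}=C_0\#\cdots C_j\#.
\]
For $j=0$ take $n_0=0$. Assume the claim for $j$. The second word is a prefix of $W$, so the concatenation of the $u$-words after index $n_j$ begins with $C_j\#$. The letter $\#$ occurs in a word $u_i$ only in the last position, so the $u$-word that covers this $\#$ ends there. This gives $n_{j+1}$ with $u_{i_{n_j+1}}\cdots u_{i_{n_{j+1}}}=C_j\#$. No copy pair contains a state, so the unique state letter $q$ of $C_j$ is covered by a transition pair. Its $u$-word contains $q$ and the next letter of $C_j\#$, which is either the scanned symbol $a$, or is $\#$, in which case the scanned symbol is $\sqcup$ and the pair was made from $a=\sqcup$. Hence $\delta(q,a)$ is defined and, $\delta$ being a function, the pair is the one for this transition; in a left move its letter $d$ is the letter before $q$ in $C_j$. The remaining letters are not states and are covered by copy pairs. So $C_{j+1}$ exists and $v_{i_{n_j+1}}\cdots v_{i_{n_{j+1}}}=C_{j+1}\#$.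
\end{proof}

\subsection{From words to affine maps}

Identify the alphabet $A=\Gamma\cup S\cup\{\#\}$ with $\{1,\dots,|A|\}$ and let $b=4|A|+1\geq5$. For a word $s=s_1\cdots s_l$ over $A$ put $\operatorname{val}(s)=\sum_js_jb^{-j}$. The base is chosen much larger than the digits, so that
\begin{equation}\label{eq:val}
0\leq\operatorname{val}(s)\leq\frac{|A|}{b-1}=\frac14;
\end{equation}
a difference in one digit then outweighs everything that follows it.

For $w=i_1\cdots i_n\in\{1,\dots,k\}^*$ let $U_w=u_{i_1}\cdots u_{i_n}$ and $V_w=V_0v_{i_1}\cdots v_{i_n}$. By \eqref{eq:lengths}, $|V_w|-|U_w|\geq|V_0|\geq1$. Call $w$ \emph{good} if $U_w$ is a prefix of $V_w$. To see a mismatch at full size we magnify the difference of the values to the scale of the end of $U_w$: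
\[
D_w=b^{|U_w|}(\operatorname{val}U_w-\operatorname{val}V_w),\qquad\rho_w=b^{|U_w|-|V_w|}\in(0,1).
\]
The number $\rho_w$ is needed because the next $v$-word is appended at position $|V_w|$ and so enters $D$ with the weight $\rho_w$.

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(a)] If $w$ is good, then $-\frac14\leq D_w\leq0$. The empty word $\varepsilon$ is good.
\item[(b)] If $w_0$ is not good and $w$ extends $w_0$, then $w$ is not good and $|D_w|\geq\frac34b^{|w|-|w_0|}$.
\item[(c)] $M$ does not halt on $x$ if and only if there is an infinite sequence $i_1i_2\cdots$ all of whose finite prefixes are good. If $M$ halts on $x$, there is $n_0$ such that no word of length at least $n_0$ is good.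
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $V_w=U_ws$, then $\operatorname{val}V_w=\operatorname{val}U_w+b^{-|U_w|}\operatorname{val}s$, so $D_w=-\operatorname{val}s$; apply \eqref{eq:val}. The word $U_\varepsilon$ is empty.

(b) Since $U_{w_0}$ is shorter than $V_{w_0}$ and not a prefix of it, there is a first position $j\leq|U_{w_0}|$ where the two differ. The words $U_w$ and $V_w$ extend them, so they also differ first at $j$. The digits at $j$ differ by at least $1$, and by \eqref{eq:val} the digits after $j$ contribute to each value a number in $[0,\frac14b^{-j}]$. Hence $|\operatorname{val}U_w-\operatorname{val}V_w|\geq\frac34b^{-j}$ and $|D_w|\geq\frac34b^{|U_w|-j}$. Finally $|U_w|-j\geq|U_w|-|U_{w_0}|\geq|w|-|w_0|$, because all $u_i$ are nonempty.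

(c) Let $w_n=i_1\cdots i_n$. If the two infinite words of Lemma~\ref{lem:words} are equal, then $U_{w_n}$ and $V_{w_n}$ are prefixes of one word and $U_{w_n}$ is shorter, so $w_n$ is good. If all $w_n$ are good, the infinite words agree on the first $|U_{w_n}|\geq n$ letters for every $n$. This proves the first statement. By (b) the good words are closed under prefixes, so they form a tree in which each node has at most $k$ children. K\"onig's lemma states that an infinite tree of this kind has an infinite branch. If $M$ halts there is no such branch, so the tree is finite.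
\end{proof}

Fix $i$ and put
\[
\alpha=\operatorname{val}u_i,\qquad\beta=\operatorname{val}v_i,\qquad B=b^{|u_i|},\qquad\eta=b^{|u_i|-|v_i|},
\]
so that $\alpha,\beta\in[0,\frac14]$, $B\geq5$ and $0<\eta\leq1$ by \eqref{eq:lengths} and \eqref{eq:val}. From $\operatorname{val}U_{wi}=\operatorname{val}U_w+b^{-|U_w|}\alpha$ and $\operatorname{val}V_{wi}=\operatorname{val}V_w+b^{-|V_w|}\beta$ we get
\begin{equation}\label{eq:rec}
D_{wi}=B(D_w+\alpha-\beta\rho_w),\qquad\rho_{wi}=\eta\rho_w.
\end{equation}
As in Section~\ref{sec:toy} we want to carry $D^2$ along. Squaring \eqref{eq:rec} produces the terms $D\rho$ and $\rho^2$, so all three quadratic monomials become coordinates. With the clock this makes six. Use coordinates $p=(\tau,D,\rho,z,\kappa,\sigma)$ on $\mathbb{Q}^6$, put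
\[
p_w=\big(2^{-|w|},\ D_w,\ \rho_w,\ D_w^2,\ D_w\rho_w,\ \rho_w^2\big),
\]
and define the affine map $T_i\colon p\mapsto p'$ by
\begin{equation}\label{eq:T}
\begin{aligned}
\tau'&=\tfrac12\tau,&\qquad z'&=B^2(z+\alpha^2+\beta^2\sigma+2\alpha D-2\alpha\beta\rho-2\beta\kappa),\\
D'&=B(D+\alpha-\beta\rho),&\kappa'&=B\eta(\kappa+\alpha\rho-\beta\sigma),\\
\rho'&=\eta\rho,&\sigma'&=\eta^2\sigma.
\end{aligned}
\end{equation}
By \eqref{eq:rec} and the expansions
\[
(D+\alpha-\beta\rho)^2=D^2+\alpha^2+\beta^2\rho^2+2\alpha D-2\alpha\beta\rho-2\beta D\rho,\qquad(D+\alpha-\beta\rho)\rho=D\rho+\alpha\rho-\beta\rho^2,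
\]
we have $T_ip_w=p_{wi}$ for all $w$ and $i$.

Let $\Phi_x$ be the equation \eqref{eq:horn} with these maps and $p_0=p_\varepsilon$. The components of $T_ip$ are terms, so $\Phi_x$ is a polyhedral formula equation. The maps depend only on $M$, and the point $p_\varepsilon$, which has $D_\varepsilon=-\operatorname{val}(q_0x\#)$ and $\rho_\varepsilon=b^{-|x|-2}$, is computable from $x$.

\subsection{No solution if the machine runs forever}

\begin{proposition}\label{prop:nosol}
If $M$ does not halt on $x$, then $\Phi_x$ has no polyhedral solution.
\end{proposition}

\begin{proof}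
Suppose the polyhedron $X$ is a solution. It contains $p_\varepsilon$ and is closed under the $T_i$, so it contains all $p_w$. By Lemma~\ref{lem:good}(c) there is a good word $w_n$ of each length $n$, and $z(p_{w_n})=D_{w_n}^2\leq\frac1{16}$ by part (a). So the polyhedron $Y=X\cap\{z\leq\frac1{16}\}$ contains all $p_{w_n}$. The last clause of $\Phi_x$ says that $\tau>0$ on $Y$, while $\tau(p_{w_n})=2^{-n}\to0$. This contradicts Lemma~\ref{lem:clock}.
\end{proof}

\begin{remark}
This is the place where it matters that polyhedral formulas contain only non-strict inequalities. The open half-space $\{\tau>0\}$ satisfies all clauses of $\Phi_x$ for every $x$. In particular no bad point is ever reachable; what depends on $x$ is only whether a polyhedral certificate exists.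
\end{remark}

\subsection{A solution if the machine halts}

Assume that $M$ halts on $x$ and take $n_0$ from Lemma~\ref{lem:good}(c). Applying part (b) to the prefix of length $n_0$ and using $b\geq5$ gives
\begin{equation}\label{eq:escape}
|D_w|\geq\tfrac34\cdot5^{|w|-n_0}\qquad(|w|\geq n_0).
\end{equation}
We look for a solution of the form $\operatorname{conv}\{p_w:|w|\leq n\}+R$, where $R$ is a cone around the $z$-axis of aperture $1/\mu$. There are two competing demands. On the convex hull we only know $\tau\geq2^{-n}$, and an element $r\in R$ with $r_z\leq\frac1{16}$ may lower $\tau$ by $\frac1{16\mu}$; so $\mu$ should be about $2^n$. The points of generation $n+1$ must be absorbed by the cone, and for them the ratio of $z$ to $|D|$ is $|D_w|$; so $\mu$ should be less than $|D_w|$. The demands are compatible because, by \eqref{eq:escape}, $|D_w|$ grows faster than the clock decays. Fix $n\geq\max(n_0,2)$ with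
\begin{equation}\label{eq:n}
\tfrac34\cdot5^{\,n+1-n_0}\geq2^n+1,
\end{equation}
let $\mu=2^n\geq4$, and let
\[
R=\{r\in\mathbb{Q}^6:\ |r_\tau|,|r_D|,|r_\rho|,|r_\kappa|,|r_\sigma|\leq r_z/\mu\}.
\]
This is a polyhedron defined by ten homogeneous inequalities, so it is closed under sums and nonnegative multiples. Every $r\in R$ has $r_z\geq0$.

\begin{lemma}\label{lem:cone}
The linear part $T_i^0$ of each $T_i$ maps $R$ into $R$.
\end{lemma}

\begin{proof}
Let $r\in R$, $\epsilon=r_z/\mu$ and $r'=T_i^0r$; the coordinates of $r'$ are given by \eqref{eq:T} without the constant terms $B\alpha$ and $B^2\alpha^2$. Since $\beta^2+2\alpha+2\alpha\beta+2\beta\leq\frac1{16}+\frac12+\frac18+\frac12<2$ and $\mu\geq4$,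
\[
r'_z=B^2(r_z+\beta^2r_\sigma+2\alpha r_D-2\alpha\beta r_\rho-2\beta r_\kappa)\geq B^2(r_z-2\epsilon)=B^2\big(1-\tfrac2\mu\big)r_z\geq\tfrac12B^2r_z,
\]
so $r'_z/\mu\geq\frac12B^2\epsilon$. Because $\eta\leq1$, we have $|r'_\tau|,|r'_\rho|,|r'_\sigma|\leq\epsilon$, $|r'_D|\leq B(1+\beta)\epsilon$ and $|r'_\kappa|\leq B(1+\alpha+\beta)\epsilon$. All five bounds are at most $\frac32B\epsilon$, and $\frac32B\leq\frac12B^2$ since $B\geq3$.
\end{proof}

Both halves of \eqref{eq:lengths} were used here: $|u_i|\geq1$ makes $z$ expand faster than $D$, and $|u_i|\leq|v_i|$ keeps $\rho$, $\kappa$ and $\sigma$ from competing with $z$.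

\begin{lemma}\label{lem:absorb}
If $|w|=n+1$, then $p_w-p_\varepsilon\in R$.
\end{lemma}

\begin{proof}
Let $r=p_w-p_\varepsilon$ and $d=|D_w|$. By \eqref{eq:escape} and \eqref{eq:n}, $d\geq2^n+1$, and $|D_\varepsilon|\leq\frac14$ by Lemma~\ref{lem:good}(a). Hence
\[
r_z\geq d^2-\tfrac1{16}=(d-\tfrac14)(d+\tfrac14)\geq\mu\,(d+\tfrac14).
\]
It remains to bound the other coordinates by $d+\frac14$. Each of $r_\tau,r_\rho,r_\sigma$ is a difference of two numbers in $(0,1]$, so its absolute value is at most $1$. Further, $|r_D|\leq d+\frac14$, and $|r_\kappa|\leq d\rho_w+\frac14\rho_\varepsilon\leq d+\frac14$.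
\end{proof}

\begin{proposition}\label{prop:sol}
If $M$ halts on $x$, then $K=\operatorname{conv}\{p_w:|w|\leq n\}+R$ is a polyhedral solution of $\Phi_x$.
\end{proposition}

\begin{proof}
The set $K$ is a sum of two polyhedra, hence a polyhedron, and $p_\varepsilon\in K$. Let $p=\sum_{|w|\leq n}\lambda_wp_w+r$ be a point of $K$, with $\lambda_w\geq0$, $\sum\lambda_w=1$ and $r\in R$.

Since $T_i$ is affine, $T_ip=\sum\lambda_wp_{wi}+T_i^0r$. For $|w|<n$ the point $p_{wi}$ is one of the generating points. For $|w|=n$ we have $p_{wi}=p_\varepsilon+r_w$ with $r_w\in R$ by Lemma~\ref{lem:absorb}. So $T_ip$ is a convex combination of generating points plus $\sum_{|w|=n}\lambda_wr_w+T_i^0r$, which lies in $R$ by Lemma~\ref{lem:cone}. Thus $T_ip\in K$.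

Now let $z(p)\leq\frac1{16}$. Since $z(p)=\sum\lambda_wD_w^2+r_z$ and squares are nonnegative, $r_z\leq\frac1{16}$. Therefore
\[
\tau(p)\geq\sum\lambda_w2^{-|w|}-\frac{r_z}\mu\geq2^{-n}-\tfrac1{16}2^{-n}>0.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:horn}]
By Propositions~\ref{prop:nosol} and~\ref{prop:sol}, the computable map $x\mapsto\Phi_x$ reduces the halting set of $M$ to the solution problem for equations \eqref{eq:horn} with the fixed maps $T_1,\dots,T_k$. This gives $\Sigma_1$-hardness, and Proposition~\ref{prop:upper} gives membership in $\Sigma_1$.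
\end{proof}

\section{One binary unknown}\label{sec:binary}

In the plane there is no room for a clock and a square, and we use the polygon differently. It will be the region above the graph of a convex piecewise affine function. The heights of the graph at $x=0,-1,-2,\dots$ store numbers, and the graph over $x\geq0$ is a table of squares; see Figure~\ref{fig:polygon}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm,y=0.07cm]
\fill[gray!15] (-3,74) -- (-3,65) -- (-2,31) -- (-1,4) -- (0,-4) -- (1,-3) -- (2,0) -- (3,5) -- (4,12) -- (4,74) -- cycle;
\draw[gray,->] (-4,0) -- (5,0) node[right] {$x$};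
\draw[thick] (-3,74) -- (-3,65);
\draw[thick] (4,12) -- (4,74);
\draw[thick] plot[mark=*,mark size=1.5pt] coordinates {(-3,65) (-2,31) (-1,4) (0,-4) (1,-3) (2,0) (3,5) (4,12)};
\node[left] at (-3,65) {$(-3,\,17N-a_1)$};
\node[left] at (-2,31) {$(-2,\,7N+a_1)$};
\node[left] at (-1.1,4.5) {$(-1,\,N)$};
\node[below] at (0,-4) {$(0,\,-N)$};
\node[right] at (4,12) {$(N,\,N^2-N)$};
\node at (1,42) {$X$};
\end{tikzpicture}
\caption{A polygon $X$, unbounded upward, that stores the bound $N=4$ and one number $a_1=3$. The heights of its lower boundary at $x=0$ and $x=-1$ determine $N$, those at $x=-2$ and $x=-3$ determine $a_1$, and the vertices over $x=0,1,\dots,N$ lie on the parabola $y=x^2-N$. The vertical axis is compressed.}\label{fig:polygon}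
\end{figure}

\subsection{Diophantine systems}

By the MRDP theorem (Davis--Putnam--Robinson, Matiyasevich), it is $\Sigma_1$-complete to decide whether a polynomial equation $P=0$ with integer coefficients has a solution in positive integers. We bring the equation into a normal form. Write $P=P_+-P_-$, where $P_\pm$ have nonnegative coefficients, and consider $P_++1=P_-+1$. Each side is a term built from $1$ and the variables by $+$ and $\cdot$, and it is either the term $1$ or a sum. Introduce a new variable for every occurrence of a subterm that is not a variable, with one common variable for the two sides, together with the equation that defines it. All subterms take positive integer values. An equation $xy=\zeta$ is equivalent to $(x+y)^2=x^2+y^2+2\zeta$, that is, to the existence of positive integers with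
\[
s=x+y,\quad s'=s^2,\quad x'=x^2,\quad y'=y^2,\quad t=x'+y',\quad t'=\zeta+\zeta,\quad s'=t+t'.
\]
We obtain, computably from $P$, a finite system $\mathcal{E}$ in variables $a_1,\dots,a_m$ with equations of the forms
\[
a_i=1,\qquad a_i+a_j=a_k,\qquad a_j=a_i^2,
\]
which has a solution in positive integers if and only if $P=0$ does.

\subsection{Naming a number by two rays}

A universal formula cannot say that numbers $a_1,\dots,a_m$ exist. It can say that two opposite rays cover the line and share at most one point, and this forces a common point to exist. Call $X\subseteq\mathbb{Q}^2$ \emph{upward} if each fiber $\{y:X(x,y)\}$ is either empty or of the form $[f(x),\infty)$ with $f(x)\in\mathbb{Q}$.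

\begin{lemma}\label{lem:rays}
\begin{enumerate}
\item[(a)] A polyhedron $X\subseteq\mathbb{Q}^2$ whose fiber at $x=-\frac12$ is $[0,\infty)$ is upward.
\item[(b)] Let $X$ be upward and $x_1,x_2,c_1,c_2\in\mathbb{Q}$. Suppose that every $w\in\mathbb{Q}$ satisfies $X(x_1,c_1-w)$ or $X(x_2,c_2+w)$, and at most one $w$ satisfies both. Then exactly one $w$ satisfies both.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $X$ be defined by inequalities $\lambda_lx+\mu_ly\leq\omega_l$. They hold at $(-\frac12,y)$ for all $y\geq0$, so all $\mu_l\leq0$. One of them holds at $(-\frac12,0)$ and fails at $(-\frac12,-1)$, so some $\mu_l<0$. The fiber at $x$ is empty if an inequality with $\mu_l=0$ fails at $x$, and otherwise it is $[f(x),\infty)$ with $f(x)=\max_{\mu_l<0}(\omega_l-\lambda_lx)/\mu_l$.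

(b) The sets of $w$ with $X(x_1,c_1-w)$ and with $X(x_2,c_2+w)$ cover $\mathbb{Q}$, and neither is $\mathbb{Q}$, so both are nonempty. They are $(-\infty,c_1-f(x_1)]$ and $[f(x_2)-c_2,\infty)$. If $c_1-f(x_1)<f(x_2)-c_2$, the midpoint of these numbers is not covered. So the rays intersect.
\end{proof}

Each $a_i$ will be stored at the two abscissas $-2i$ and $-2i-1$, as $c_2+a_i$ and $c_1-a_i$. The offsets $c_1,c_2$ must curve upward strongly enough that the stored heights remain in convex position, so they have to dominate the $a_i$. The size of a solution of $\mathcal{E}$ is not known when the formula is written. We therefore store first a bound $N$, at $x=0$ and $x=-1$, and take the offsets to be $\gamma_jN$ with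
\[
\gamma_j=2j^2-1,\qquad\gamma_0=-1,\qquad\gamma_1=1,\qquad\gamma_{j+1}-2\gamma_j+\gamma_{j-1}=4.
\]
The $\gamma_j$ are constants, so $\gamma_jn$ is a term in the variable $n$.

\subsection{The interpolated parabola}

For an integer $k\geq0$ and $0\leq s\leq1$ let $\operatorname{sq}(k+s)=k^2+(2k+1)s$. This is the function on $[0,\infty)$ that equals $k^2$ at each integer $k$ and is affine in between. It has to do two things: be determined by finitely many clauses, and reveal which arguments are integers. The first is a recurrence. For the second, note that the integers are the places where the graph bends, and a bend is seen in the second difference with step $\frac12$. At $a=1$ we find $\operatorname{sq}(\frac32)+\operatorname{sq}(\frac12)-2\operatorname{sq}(1)=\frac52+\frac12-2=1$, whereas at $a=\frac32$ we find $4+1-5=0$.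

\begin{lemma}\label{lem:sq}
\begin{enumerate}
\item[(a)] $\operatorname{sq}(x+1)=\operatorname{sq}(x)+2x+1$ for $x\geq0$.
\item[(b)] If $a\geq\frac12$ and $d\in[0,\frac12]$ is the distance from $a$ to the nearest integer, then $\operatorname{sq}(a+\frac12)+\operatorname{sq}(a-\frac12)-2\operatorname{sq}(a)=1-2d$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $e(x)=\operatorname{sq}(x)-x^2$. For $x=k+s$ we have $e(x)=k^2+(2k+1)s-(k+s)^2=s(1-s)$. This is symmetric under $s\leftrightarrow1-s$, so $e(x)=d(1-d)$ with $d$ the distance from $x$ to the nearest integer. Part (a) follows from $(x+1)^2=x^2+2x+1$ and $e(x+1)=e(x)$. For (b), the squares contribute $(a+\frac12)^2+(a-\frac12)^2-2a^2=\frac12$. The points $a\pm\frac12$ are at distance $\frac12-d$ from the nearest integer, so $e(a\pm\frac12)=(\frac12-d)(\frac12+d)=\frac14-d^2$. The total is $\frac12+2(\frac14-d^2)-2d(1-d)=1-2d$.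
\end{proof}

\subsection{The formula}

Let $X$ be binary and abbreviate, for $1\leq i\leq m$,
\[
\begin{aligned}
E(n)&:=X(0,-n)\wedge X(-1,n),\\
A_i(n,w)&:=E(n)\wedge X(-2i,\gamma_{2i}n+w)\wedge X(-2i-1,\gamma_{2i+1}n-w).
\end{aligned}
\]
The intended meanings are ``$n=N$'' and ``$n=N$ and $w=a_i$''. Let $\varphi_{\mathcal{E}}$ be the universal closure of the conjunction of the following clauses, where $i$ ranges over $1,\dots,m$ in (A1)--(A3) and (I). Shape, bound and stored numbers:
\begin{align}
&X(-\tfrac12,y)\leftrightarrow y\geq0\tag{U}\\
&X(0,-n)\vee X(-1,n)\tag{N1}\\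
&E(n)\wedge E(n')\to n=n'\tag{N2}\\
&E(n)\to n\geq2\tag{N3}\\
&E(n)\to X(-2i,\gamma_{2i}n+w)\vee X(-2i-1,\gamma_{2i+1}n-w)\tag{A1}\\
&A_i(n,w)\wedge A_i(n,w')\to w=w'\tag{A2}\\
&A_i(n,w)\to1\leq w\wedge w\leq n-1\tag{A3}
\end{align}
Table of squares and integrality:
\begin{align}
&E(n)\wedge0\leq x\wedge x\leq1\to\big(X(x,y)\leftrightarrow y\geq x-n\big)\tag{Q1}\\
&E(n)\wedge0\leq x\wedge x\leq n-1\to\big(X(x,y)\leftrightarrow X(x+1,y+2x+1)\big)\tag{Q2}\\
&A_i(n,w)\wedge X(w+\tfrac12,y)\wedge X(w-\tfrac12,y')\to X\big(w,\tfrac12(y+y'-1)\big)\tag{I}
\end{align}
One clause for each equation $a_i=1$, $a_i+a_j=a_k$, $a_j=a_i^2$ of $\mathcal{E}$, respectively: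
\begin{align}
&A_i(n,w)\to w=1\tag{E1}\\
&A_i(n,w)\wedge A_j(n,w')\to A_k(n,w+w')\tag{E2}\\
&A_i(n,w)\wedge A_j(n,w')\to X(w,w'-n)\wedge\big(X(w,y)\to y\geq w'-n\big)\tag{E3}
\end{align}
Then $\exists X\,\varphi_{\mathcal{E}}$ is a polyhedral formula equation, computable from $\mathcal{E}$. The clauses (N1) and (A1), with a disjunction of two $X$-atoms, are the ones that are not Horn.

\begin{proposition}\label{prop:sound}
If a polyhedron $X$ satisfies $\varphi_{\mathcal{E}}$, then $\mathcal{E}$ has a solution in positive integers.
\end{proposition}

\begin{proof}
By (U) and Lemma~\ref{lem:rays}(a), $X$ is upward. By (N1), (N2) and Lemma~\ref{lem:rays}(b), with $x_1=0$, $x_2=-1$ and $c_1=c_2=0$, there is exactly one rational $N$ with $E(N)$, and $N\geq2$ by (N3). By (A1) and (A2) for $n=N$ and the same lemma, with $x_1=-2i-1$, $c_1=\gamma_{2i+1}N$, $x_2=-2i$ and $c_2=\gamma_{2i}N$, there is a rational $a_i$ such that $A_i(n,w)$ holds if and only if $n=N$ and $w=a_i$. By (A3), $1\leq a_i\leq N-1$.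

We claim that for $0\leq x\leq N$,
\begin{equation}\label{eq:table}
X(x,y)\iff y\geq\operatorname{sq}(x)-N.
\end{equation}
For $0\leq x\leq1$ this is (Q1), since $\operatorname{sq}(x)=x$ there. For $1<x\leq N$ we use induction on $\lfloor x\rfloor$. Put $x_0=x-1\in[0,N-1]$. By (Q2), $X(x,y)$ is equivalent to $X(x_0,y-2x_0-1)$, by induction to $y\geq\operatorname{sq}(x_0)+2x_0+1-N$, and by Lemma~\ref{lem:sq}(a) to $y\geq\operatorname{sq}(x)-N$.

The numbers $a_i$ and $a_i\pm\frac12$ lie in $[0,N]$; this is the purpose of (A3). Apply (I) with $y=\operatorname{sq}(a_i+\frac12)-N$ and $y'=\operatorname{sq}(a_i-\frac12)-N$. By \eqref{eq:table} the premise holds, and the conclusion reads $\operatorname{sq}(a_i+\frac12)+\operatorname{sq}(a_i-\frac12)-1\geq2\operatorname{sq}(a_i)$. By Lemma~\ref{lem:sq}(b) this means $1-2d\geq1$, so $d=0$. Thus $a_i$ is a positive integer and $\operatorname{sq}(a_i)=a_i^2$.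

Clause (E1) gives $a_i=1$. Clause (E2) gives $A_k(N,a_i+a_j)$, that is, $a_k=a_i+a_j$. In (E3), the first conjunct gives $a_j-N\geq a_i^2-N$ by \eqref{eq:table}, and the second, with $y=a_i^2-N$, gives the reverse inequality. So $(a_1,\dots,a_m)$ solves $\mathcal{E}$.
\end{proof}

\begin{proposition}\label{prop:complete}
If $\mathcal{E}$ has a solution in positive integers, then some polyhedron $X$ satisfies $\varphi_{\mathcal{E}}$.
\end{proposition}

\begin{proof}
Let $(a_1,\dots,a_m)$ be a solution and $N=\max_ia_i+1\geq2$. Put $e_0=e_1=0$, $e_{2i}=a_i$, $e_{2i+1}=-a_i$, and $\nu_j=\gamma_jN+e_j$ for $0\leq j\leq2m+1$; thus $\nu_0=-N$, $\nu_1=N$ and $|e_j|\leq N-1$. Let $g$ be the function on $[-2m-1,N]$ that is affine between consecutive integers and has the values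
\[
g(-j)=\nu_j\quad(0\leq j\leq2m+1),\qquad g(k)=k^2-N\quad(0\leq k\leq N),
\]
which agree at $0$. Then $g=\operatorname{sq}-N$ on $[0,N]$. Let
\[
X=\{(x,y):-2m-1\leq x\leq N,\ y\geq g(x)\}.
\]
Figure~\ref{fig:polygon} shows $X$ for $m=1$, $a_1=3$.

\emph{$X$ is a polyhedron.} The slope of $g$ increases at every interior integer. At $-j$ with $1\leq j\leq2m$ it changes by
\[
\nu_{j+1}-2\nu_j+\nu_{j-1}=4N+e_{j+1}-2e_j+e_{j-1}\geq4N-4(N-1)>0.
\]
At $0$ it changes from $\nu_0-\nu_1=-2N$ to $1$, and at $k$ with $1\leq k\leq N-1$ from $2k-1$ to $2k+1$. Let $g_l$ be the affine function that agrees with $g$ on $[l,l+1]$. Since $g_{l-1}$ and $g_l$ agree at $l$ and $g_l$ has the larger slope, $g_{l-1}(x)\leq g_l(x)$ for $x\geq l$ and $g_{l-1}(x)\geq g_l(x)$ for $x\leq l$. Chaining these inequalities shows that for $x\in[l,l+1]$ the largest of all pieces at $x$ is $g_l(x)=g(x)$. So $X$ is defined by $-2m-1\leq x\leq N$ and the finitely many inequalities $y\geq g_l(x)$.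

\emph{The clauses hold.} Clause (U) holds because $g(-\frac12)=\frac12(\nu_0+\nu_1)=0$. Next, $X(0,-n)$ means $n\leq N$ and $X(-1,n)$ means $n\geq N$. This gives (N1), shows that $E(n)$ holds exactly for $n=N$, and so gives (N2) and (N3). Further, $X(-2i,\gamma_{2i}N+w)$ means $w\geq a_i$ and $X(-2i-1,\gamma_{2i+1}N-w)$ means $w\leq a_i$. This gives (A1), shows that $A_i(n,w)$ holds exactly for $n=N$, $w=a_i$, and so gives (A2), (A3), (E1) and (E2). The equivalence \eqref{eq:table} holds on $[0,N]$ by construction. It gives (Q1), and with Lemma~\ref{lem:sq}(a) it gives (Q2), where $x$ and $x+1$ both lie in $[0,N]$. In (I), the premise gives $y+y'\geq\operatorname{sq}(a_i+\frac12)+\operatorname{sq}(a_i-\frac12)-2N=2\operatorname{sq}(a_i)+1-2N$ by Lemma~\ref{lem:sq}(b) with $d=0$, which is the conclusion. In (E3), the fiber at $a_i$ is $[a_i^2-N,\infty)=[a_j-N,\infty)$.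
\end{proof}

\begin{remark}
Three clauses show what they are for when they are weakened. Without (N1), the ray $\{-\frac12\}\times[0,\infty)$ satisfies everything, for every $\mathcal{E}$: then $E(n)$ never holds, and every clause other than (U) has $E$ in its premise. Without the bound $x\leq n-1$ in (Q2), the equivalence \eqref{eq:table} is forced for all $x\geq0$; this is impossible for a polyhedron, whose lower boundary is a maximum of finitely many affine functions and cannot grow like $k^2$. Without (I), the system $a_1=1$, $a_1+a_1=a_2$, $a_1+a_2=a_3$, $a_4+a_4=a_3$, which has no integer solution, is accepted: the construction above with the values $1,2,3,\frac32$ and $N=4$ satisfies all other clauses.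
\end{remark}

\subsection{Arbitrary lists of arities}

\begin{proof}[Proof of Theorem~\ref{thm:arity}]
The decidable case and its uniformity are Proposition~\ref{prop:unary}, and membership in $\Sigma_1$ is Proposition~\ref{prop:upper}. By Propositions~\ref{prop:sound} and~\ref{prop:complete}, the map $P\mapsto\exists X\,\varphi_{\mathcal{E}}$ reduces a $\Sigma_1$-complete problem to the problem with one binary unknown.

Now let $r_i\geq2$ for some $i$. In $\varphi_{\mathcal{E}}$ replace every atom $X(s,t)$ by $X_i(s,t,0,\dots,0)$, and prefix $\exists X_1\cdots\exists X_\ell$; the other unknowns do not occur. If polyhedra $X_1,\dots,X_\ell$ solve the new equation, then the slice $\{(x,y):X_i(x,y,0,\dots,0)\}$ is a polyhedron, defined by setting the last $r_i-2$ variables to $0$, and it satisfies $\varphi_{\mathcal{E}}$. Conversely, if $X$ satisfies $\varphi_{\mathcal{E}}$, take $X_i=X\times\mathbb{Q}^{r_i-2}$ and arbitrary polyhedra for the other unknowns. So the problem for $(r_1,\dots,r_\ell)$ is $\Sigma_1$-hard.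
\end{proof}

\begin{thebibliography}{1}

\bibitem{diss}
\emph{Doctoral Dissertation},
\texttt{https://dmg.tuwien.ac.at/hetzl/teaching/d\_zivota.pdf}.

\end{thebibliography}
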